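\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}
\title{Volumes of sublevel sets of the pluricomplex Green function:\\ failure of monotonicity in dimension at least two}


\begin{abstract}
For a bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with pluricomplex Green function $G_w$ one may ask whether $t\mapsto e^{-2nt}\lambda(\{G_w<t\})$ is non-decreasing on $(-\infty,0]$. This is so for $n=1$. We show that it fails for every $n\ge2$. There are bounded hyperconvex domains with explicit Green function for which this quantity is strictly decreasing on the whole half-line, and there are strongly convex domains with real-analytic boundary, arbitrarily close to the ball, for which its value at $t=0$ is strictly smaller than at every $t<0$. For bounded convex domains we prove that monotonicity holds up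 to the factor $4^n$, and that $e^{-nt}\lambda(\{G_w<t\})$ is non-decreasing.
\end{abstract}

\section{The question and the answer}

\subsection*{The question}
Let $\Omega\subset\mathbb C^n$ be a pseudoconvex domain, which we take to be bounded to exclude degenerate cases, and let $w\in\Omega$. The \emph{pluricomplex Green function} of $\Omega$ with pole $w$ is
\[
G_w(z)=\sup\{u(z)\},
\]
where the supremum is over all \emph{competitors}: plurisubharmonic (psh) functions $u<0$ in $\Omega$ with $u(\zeta)\le\log|\zeta-w|+O(1)$ as $\zeta\to w$. Write $\lambda$ for Lebesgue measure. We study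
\[
\lambda_t=\lambda(\{G_w<t\}),\qquad v(t)=e^{-2nt}\lambda_t,\qquad t\in(-\infty,0].
\]
Since $G_w$ differs from $\log|z-w|$ near $w$ by a bounded term (see Section \ref{sec:discs}), $\{G_w<t\}$ has size comparable to $e^t$ when $t\to-\infty$, and $v(t)$ is the volume of this set rescaled to unit size. The function $v$ connects two natural volumes. At $t=0$ it is $v(0)=\lambda(\Omega)$. At the other end, if $\Omega$ is bounded and hyperconvex, then
\begin{equation}\label{eq:azukawa}
\lim_{t\to-\infty}v(t)=\lambda(I^A_\Omega(w)),\qquad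
I^A_\Omega(w)=\Big\{X\in\mathbb C^n:\ \limsup_{\zeta\to0}\big(G_w(w+\zeta X)-\log|\zeta|\big)\le0\Big\},
\end{equation}
a fact quoted in \cite{talk}; the set $I^A_\Omega(w)$ is the \emph{Azukawa indicatrix}. The following conjecture is posed in \cite{talk}:
\begin{quote}
\emph{for $\Omega$ pseudoconvex and $w\in\Omega$, the function $v$ is non-decreasing.}
\end{quote}

\subsection*{Why one might expect monotonicity}
If $\Omega$ is the unit ball of a complex norm $\|\cdot\|$ and $w=0$, then $G_0=\log\|\cdot\|$ (Example \ref{ex:norm}), so that $\{G_0<t\}=e^t\Omega$ and $v$ is constant. A monotonicity statement would therefore be sharp on all norm balls.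

For $n=1$ the conjecture is true \cite{talk}. When $G_w\to0$ at $\partial\Omega$, it is a consequence of the isoperimetric inequality, as follows. The function $G=G_w$ is harmonic off $w$, and its critical points are isolated and do not accumulate at $w$. Since $\{\alpha\le G\le\beta\}$ is compact for $\alpha<\beta<0$, the critical values form a closed discrete subset of $(-\infty,0)$. If $t$ is a regular value and $\ell$ is the length of $\{G=t\}$, then $\int_{\{G=t\}}|\nabla G|=2\pi$ by Green's formula and $\lambda_t'=\int_{\{G=t\}}|\nabla G|^{-1}$ by the coarea formula. Hence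
\[
4\pi\lambda_t\le\ell^2\le\int_{\{G=t\}}|\nabla G|\int_{\{G=t\}}\frac1{|\nabla G|}=2\pi\lambda_t',
\]
that is, $(e^{-2t}\lambda_t)'\ge0$. As $\lambda_t$ is continuous on $(-\infty,0)$ (level sets of $G$ have measure zero) and left-continuous at $0$, the function $v$ is non-decreasing.

\subsection*{Results}
By a translation we may take the pole to be $w=0$, and we do so from now on. Let $\mathbb D$ be the unit disc and $\mathbb B$ the unit ball of $\mathbb C^n$. For $a,x\in\mathbb C$ let
\[
e_a(x)=\text{the larger of the moduli of the two roots of } \eta^2-x\eta+a=0 .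
\]

\begin{theorem}\label{thm:A}
Let $n=2k+l$ with $k\ge1$, $l\ge0$, and let $a(y)=\sum_{j\ge2}\alpha_jy^j$ be holomorphic on $\mathbb D$ with $|a(y)|\le|y|^2$. Put
\[
\Omega=\{(x,y,z)\in\mathbb C^k\times\mathbb C^k\times\mathbb C^l:\ |y_i|<1,\ |z_j|<1,\ e_{a(y_i)}(x_i)<1\ \text{ for all } i,j\}.
\]
Then $\Omega$ is a bounded hyperconvex (hence pseudoconvex) domain, its Green function with pole $0$ is
\[
G_0(x,y,z)=\max_{i,j}\{\log e_{a(y_i)}(x_i),\ \log|y_i|,\ \log|z_j|\},
\]
and
\begin{equation}\label{eq:vA}
v(t)=\pi^n\Big(1-\sum_{j\ge2}\frac{|\alpha_j|^2}{j+1}\,e^{(2j-4)t}\Big)^k\qquad(t\le0).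
\end{equation}
So $v$ is constant if $\alpha_j=0$ for all $j\ge3$, and strictly decreasing on $(-\infty,0]$ otherwise.
\end{theorem}

For $a(y)=y^3$ we obtain $v(t)=\pi^n(1-\frac14e^{2t})^k$.

\begin{corollary}\label{cor:main}
The conjecture fails in every dimension $n\ge2$; it holds if and only if $n=1$. For $n\ge2$, $k=\lfloor n/2\rfloor$ and $a(y)=y^3$ in Theorem \ref{thm:A} one has
\[
\lambda(\Omega)=v(0)=(3/4)^{\lfloor n/2\rfloor}\lim_{t\to-\infty}v(t)=(3/4)^{\lfloor n/2\rfloor}\lambda(I^A_\Omega(0)).
\]
Thus the inequality $\lambda(I^A_\Omega(0))\le\lambda(\Omega)$ fails in general for every $n\ge2$, and there is no constant $C$ independent of the dimension such that $v(s)\le C\,v(t)$ for all $s<t\le0$ and all bounded pseudoconvex domains.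
\end{corollary}

Smoothness and strong convexity do not restore monotonicity.

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $\gamma=\int_{\mathbb B}|y_2|^6\,d\lambda(y)>0$. For all small $\varepsilon>0$ there is a strongly convex domain $\Omega_\varepsilon\ni0$ with real-analytic boundary, converging in $C^\infty$ to $\mathbb B$ as $\varepsilon\to0$, such that
\[
v(0)\le\lambda(\mathbb B)-\varepsilon^2\gamma\ <\ \lambda(\mathbb B)-\varepsilon^2\gamma e^{2t}\le v(t)\qquad\text{for all }t<0 .
\]
\end{theorem}

Convexity does give weaker statements.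

\begin{theorem}\label{thm:C}
If $\Omega\ni0$ is bounded and convex, then for $s<t\le0$
\[
v(s)\le\Big(\frac{2}{1+e^{s-t}}\Big)^{2n}v(t)<4^n\,v(t),
\]
and $t\mapsto e^{-nt}\lambda_t$ is non-decreasing.
\end{theorem}

\subsection*{The mechanism}
The counterexamples are images of a polydisc or of the ball under shears
\[
(\eta,y)\longmapsto(\eta+b(y)\,\overline\eta,\;y),\qquad b\ \text{holomorphic},\ |b|<1,
\]
acting on pairs of coordinates. Such a shear is real-linear, but not complex-linear, in $\eta$. It multiplies the area of the $\eta$-slices by $1-|b(y)|^2$, so it always costs volume. Now look at $\{G_0<t\}$ at scale $e^t$. In the case of the polydisc it turns out to be again a sheared polydisc, with coefficient $e^{-2t}b(e^ty)$; in the case of the ball it contains the ball sheared with this coefficient. If $b$ is homogeneous of degree $2$, the coefficient is independent of $t$; if $b$ vanishes to order $3$ or more at $0$, it fades as $t\to-\infty$. The small sublevel sets then lose a smaller proportion of their volume than the whole domain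 does, which is the opposite of what monotonicity requires. A second complex variable is needed for $b$ to depend on, which is why nothing of this kind happens for $n=1$. Section \ref{sec:example} carries this out by hand for $b(y)=y^3$ in $\mathbb C^2$.

\section{Green functions and holomorphic discs}\label{sec:discs}

In this section $\Omega$ is a bounded domain with $0\in\Omega$. Upper bounds for $G_0$ will always come from holomorphic discs through the pole.

\begin{lemma}\label{lem:disc}
Let $f:\mathbb D\to\Omega$ be holomorphic with $f(0)=0$ and let $u$ be a competitor. Then $u(f(\zeta))\le\log|\zeta|$ on $\mathbb D$. Hence $G_0(f(\zeta))\le\log|\zeta|$.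
\end{lemma}

\begin{proof}
First, $u(0)=\limsup_{p\to0,\,p\ne0}u(p)=-\infty$. This is the claim at $\zeta=0$, and it proves the lemma if $f\equiv0$. Otherwise $f(\zeta)\ne0$ and $|f(\zeta)|\le C|\zeta|$ for small $\zeta\ne0$, so $u\circ f-\log|\zeta|$ is bounded above near $0$. On $\mathbb D\setminus\{0\}$ this function is subharmonic or identically $-\infty$. In the latter case there is nothing left to prove; in the former it extends subharmonically to $\mathbb D$. As $u<0$, it is at most $-\log\varrho$ on $|\zeta|=\varrho<1$, hence on $|\zeta|\le\varrho$ by the maximum principle. Let $\varrho\to1$.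
\end{proof}

The next fact fills in slices whose boundaries have been reached by discs.

\begin{lemma}\label{lem:fill}
Let $E\subset\mathbb C$ be bounded and open, and suppose that $\overline E\times\{c\}\subset\Omega$ for some $c\in\mathbb C^{n-1}$. If a psh function $u$ on $\Omega$ satisfies $u\le M$ on $\partial E\times\{c\}$, then $u\le M$ on $\overline E\times\{c\}$. The same holds with any other coordinate in place of the first.
\end{lemma}

\begin{proof}
Near $\overline E$ the function $u(\cdot,c)$ is upper semicontinuous, and on each component of $E$ it is subharmonic or identically $-\infty$. Apply the maximum principle on the components of $E$.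
\end{proof}

We also record that $G_0$ is itself a competitor. If $|z|<R'$ on $\Omega$, then $\log(|z|/R')$ is a competitor, so $G_0\ge\log(|z|/R')$. If $\{|z|<R\}\subset\Omega$, then Lemma \ref{lem:disc}, applied to $\zeta\mapsto\zeta Rz/|z|$ at $\zeta=|z|/R$, shows that every competitor is at most $\log(|z|/R)$ on this ball. So the upper semicontinuous regularization $G_0^*$, which is psh and $\le0$, satisfies $G_0^*\le\log(|z|/R)$ there. It is not constant and $\Omega$ is connected, so $G_0^*<0$ by the maximum principle. Thus $G_0^*$ is a competitor and $G_0=G_0^*$. In particular the sets $\{G_0<t\}$ are open, $\{G_0<0\}=\Omega$, and, since $\{G_0<t\}=\bigcup_{s<t}\{G_0<s\}$, the functions $\lambda_t$ and $v$ are left-continuous.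

\begin{example}\label{ex:norm}
Let $\Omega=\{\|z\|<1\}$ for a complex norm. The function $\log\|z\|$ is continuous and is the supremum of the psh functions $\log|\ell(z)|$ over linear functionals $\ell$ of norm one; it is a competitor, so $\log\|\cdot\|\le G_0$. For $z\ne0$, Lemma \ref{lem:disc} applied to $f(\zeta)=\zeta z/\|z\|$ at $\zeta=\|z\|$ gives the opposite inequality. Hence $G_0=\log\|\cdot\|$.
\end{example}

\section{A sheared bidisc in \texorpdfstring{$\mathbb C^2$}{C2}}\label{sec:example}

For $b\in\mathbb C$ with $|b|<1$ let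
\[
L_b(\eta)=\eta+b\,\overline\eta\qquad(\eta\in\mathbb C).
\]
Since $L_b(\eta)-b\,\overline{L_b(\eta)}=(1-|b|^2)\eta$, this is a real-linear isomorphism of $\mathbb C$, with inverse and Jacobian determinant
\begin{equation}\label{eq:L}
L_b^{-1}(x)=\frac{x-b\,\overline x}{1-|b|^2},\qquad \det L_b=1-|b|^2 .
\end{equation}
If $b=|b|e^{2i\alpha}$ and $\eta=\rho e^{i(\theta+\alpha)}$, then $L_b(\eta)=\rho e^{i\alpha}\big((1+|b|)\cos\theta+i(1-|b|)\sin\theta\big)$. So $L_b(\rho\mathbb D)$ is an open elliptic disc centered at $0$, with semi-axes $\rho(1+|b|)$ and $\rho(1-|b|)$ in the directions $e^{i\alpha}$ and $ie^{i\alpha}$.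

Consider now the domain
\[
\Omega=\{(\eta+y^3\overline\eta,\,y):\ |\eta|<1,\ |y|<1\}\subset\mathbb C^2 .
\]
We take for granted in this section that $\Omega$ is pseudoconvex; this is part of Theorem \ref{thm:A}. The slice of $\Omega$ over $y$ is $L_{y^3}(\mathbb D)$, and therefore
\begin{equation}\label{eq:vol0}
v(0)=\lambda(\Omega)=\int_{|y|<1}\pi(1-|y|^6)\,d\lambda(y)=\tfrac34\pi^2 .
\end{equation}

\paragraph{Discs.} Let $|\eta|=1$ and $|y|\le1$. The shear maps the point $(\zeta\eta,\zeta y)$, $|\zeta|=1$, to $(\zeta\eta+\zeta^3y^3\,\overline{\zeta\eta},\ \zeta y)$. On the unit circle $\overline\zeta=1/\zeta$, so this loop is the boundary of the holomorphic disc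
\[
f(\zeta)=\big(\zeta\eta+\zeta^2y^3\overline\eta,\ \zeta y\big),\qquad f(0)=0 .
\]
We claim that $f(\mathbb D)\subset\Omega$. Let $0<|\zeta|=s<1$, and put $Y=\zeta y$ and $q=|Y|^3\le s^3$. The first coordinate of $f(\zeta)$ is
\begin{equation}\label{eq:rescaled}
\zeta\eta+\frac{Y^3}{s^2}\,\overline{\zeta\eta}=L_{Y^3/s^2}(\zeta\eta),
\end{equation}
a boundary point of the elliptic disc
\[
E_s(Y)=L_{Y^3/s^2}(s\mathbb D),\qquad\text{with semi-axes } s\pm q/s .
\]
The slice of $\Omega$ over $Y$ is $L_{Y^3}(\mathbb D)$, with semi-axes $1\pm q$ along the same directions (both sets are round discs if $Y=0$). Since $q/s\le s^2<1$,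
\[
(1+q)-\Big(s+\frac qs\Big)=(1-s)\Big(1-\frac qs\Big)>0,\qquad
(1-q)-\Big(s-\frac qs\Big)=(1-s)\Big(1+\frac qs\Big)>0 .
\]
Hence $\overline{E_s(Y)}\times\{Y\}\subset\Omega$, and the claim follows.

\paragraph{Volumes.} Let $0<s<1$ and $|Y|\le s$. By \eqref{eq:rescaled}, every point of $\partial E_s(Y)\times\{Y\}$ is $f(s)$ for a disc $f$ as above, with $y=Y/s$ and a suitable $\eta$. So every competitor is at most $\log s$ there by Lemma \ref{lem:disc}, and on $\overline{E_s(Y)}\times\{Y\}$ by Lemma \ref{lem:fill}. Let $r=e^t<1$ and $|Y|<r$. For every $s$ with $|Y|<s<r$ the $Y$-slice of $\{G_0<t\}$ contains $E_s(Y)$; letting $s\uparrow r$, we see that its area is at least $\pi r^2(1-|Y|^6/r^4)$. Integration gives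
\[
\lambda_t\ge\int_{|Y|<r}\pi\Big(r^2-\frac{|Y|^6}{r^2}\Big)d\lambda(Y)=\pi^2r^4\Big(1-\frac{r^2}4\Big),
\]
that is, $v(t)\ge\pi^2(1-\frac14e^{2t})$. For $t<0$ this is larger than $\frac34\pi^2=v(0)$: the conjecture fails for $\Omega$.

\paragraph{What happened.} Rescale the set of points $(x,Y)$ with $|Y|<r$, $x\in E_r(Y)$ by writing $Y=ry$ and dividing the slice by $r$. Then $E_r(Y)$ becomes $L_{ry^3}(\mathbb D)$: at scale $r$ the shear coefficient $y^3$ has been replaced by $r^{-2}(ry)^3=ry^3$. As $r\to0$ the rescaled sets tend to the full bidisc, of volume $\pi^2$, while at $r=1$ the shear has cost a quarter of the volume. With $y^2$ in place of $y^3$ the rescaled coefficient would be $y^2$ for all $r$. With $y$ in place of $y^3$ the disc would be $(\zeta\eta+y\overline\eta,\zeta y)$, which for $y\ne0$ misses the pole.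

\section{Exact Green functions in all dimensions}

We now prove Theorem \ref{thm:A}. What is missing even in the example is a lower bound for $G_0$, that is, a psh function whose sublevel sets are the ones found above; it will also give pseudoconvexity. The disc $f$ points to it. The two summands $\zeta\eta$ and $\zeta^2y^3\overline\eta$ of its first coordinate have product $(\zeta y)^3$, the value of $a(y)=y^3$ at its second coordinate. So they are the roots of $X^2-xX+a(y)=0$ at the point $(x,y)=f(\zeta)$, and the larger of the two moduli is $|\zeta|$. This is why $e_{a(y)}(x)$ appears.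

\subsection{The ellipses}

\begin{lemma}\label{lem:ellipse}
\begin{enumerate}
\item[\rm(i)] $e_a(x)$ is continuous in $(a,x)$, and
$\max\{\sqrt{|a|},\,|x|/2\}\le e_a(x)\le|x|+\sqrt{|a|}$.
\item[\rm(ii)] If $\rho>0$ and $\rho\ge\sqrt{|a|}$, then $\{e_a=\rho\}=\{\eta+a/\eta:\ |\eta|=\rho\}$.
\item[\rm(iii)] If $\rho>\sqrt{|a|}$, then $\{e_a<\rho\}=L_{a/\rho^2}(\rho\mathbb D)$, an open elliptic disc centered at $0$, and
\begin{equation}\label{eq:area}
\lambda(\{x:e_a(x)<\rho\})=\pi\Big(\rho^2-\frac{|a|^2}{\rho^2}\Big).
\end{equation}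
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The unordered pair of roots depends continuously on $(a,x)$, hence so does $e_a(x)$. The roots have product $a$ and sum $x$, which gives the lower bounds. If $\eta$ is a root of modulus $e=e_a(x)$, then $e^2\le|x|e+|a|$, so $e\le\frac12\big(|x|+\sqrt{|x|^2+4|a|}\big)\le|x|+\sqrt{|a|}$.

(ii) If $x=\eta+a/\eta$ with $|\eta|=\rho$, the roots are $\eta$ and $a/\eta$, and $|a/\eta|=|a|/\rho\le\rho$; so $e_a(x)=\rho$. Conversely, if $e_a(x)=\rho>0$, take a root $\eta$ of modulus $\rho$; the other root is $a/\eta$ and $x=\eta+a/\eta$.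

(iii) For $|\eta|=\rho$ we have $1/\eta=\overline\eta/\rho^2$, so $\eta+a/\eta=L_{a/\rho^2}(\eta)$. Thus, by (ii), $\{e_a=\rho\}$ is the boundary of the elliptic disc $E=L_{a/\rho^2}(\rho\mathbb D)$. The continuous function $e_a-\rho$ has no zeros on the connected sets $E$ and $\mathbb C\setminus\overline E$. It is negative on $E$, because $e_a(0)=\sqrt{|a|}<\rho$, and positive on $\mathbb C\setminus\overline E$, because $e_a(x)\ge|x|/2$ is large for large $x$. So $\{e_a<\rho\}=E$, and \eqref{eq:area} follows from \eqref{eq:L}.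
\end{proof}

In particular, if $|y|<1$, then $|a(y)|\le|y|^2<1$ and $\{x:e_{a(y)}(x)<1\}=L_{a(y)}(\mathbb D)$. So $\Omega$ in Theorem \ref{thm:A} is, up to the order of the coordinates, a product of sheared bidiscs $\{(\eta+a(y)\overline\eta,y):|\eta|<1,\ |y|<1\}$ and discs; for $k=1$, $l=0$, $a(y)=y^3$ it is the domain of Section \ref{sec:example}.

\subsection{Plurisubharmonicity and hyperconvexity}

Let
\[
g(x,y,z)=\max_{i,j}\{\log e_{a(y_i)}(x_i),\ \log|y_i|,\ \log|z_j|\}\qquad\text{on }\mathbb C^k\times\mathbb D^k\times\mathbb C^l .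
\]

\begin{lemma}\label{lem:psh}
The function $g$ is psh and continuous with values in $[-\infty,\infty)$; it equals $-\infty$ only at $0$; and $\Omega=\{g<0\}$.
\end{lemma}

\begin{proof}
The function $h(x,y)=\log e_{a(y)}(x)$ on $\mathbb C\times\mathbb D$ is continuous with values in $[-\infty,\infty)$ by Lemma \ref{lem:ellipse}(i). Off the proper analytic set $A=\{x^2=4a(y)\}$ the two roots of $\eta^2-x\eta+a(y)=0$ are distinct and locally holomorphic in $(x,y)$, so $h$ is locally the maximum of two functions $\log|\text{holomorphic}|$ and hence psh there. A psh function on the complement of a proper analytic set that is locally bounded above near this set extends across it to a psh function, whose values on the set are the upper limits from the complement. By continuity the extension of $h$ is $h$ itself, so $h$ is psh. As a maximum of psh continuous functions, $g$ is psh and continuous. If $g=-\infty$, then $y=z=0$ and, for each $i$, both roots vanish, so $x_i=0$. The last claim is the definition of $\Omega$.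
\end{proof}

\begin{proposition}\label{prop:hyper}
$\Omega$ is a bounded hyperconvex domain, and $g$ is a competitor in the definition of $G_0$. In particular $g\le G_0$.
\end{proposition}

\begin{proof}
\emph{Bounded.} On $\Omega$ each $x_i$ is the sum of two numbers of modulus $<1$, so $|x_i|<2$.

\emph{Connected.} $\Omega$ is open, since $g$ is continuous. Let $(x,y,z)\in\Omega$. Since the elliptic discs $L_{a(y_i)}(\mathbb D)$ are convex and centered at $0$, the points $(\tau x,y,z)$, $0\le\tau\le1$, lie in $\Omega$. So do the points $(0,\tau y,\tau z)$, because $e_{a(\tau y_i)}(0)=\sqrt{|a(\tau y_i)|}\le\tau|y_i|<1$. Hence every point of $\Omega$ can be joined to $0$ in $\Omega$.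

\emph{Hyperconvex.} This means that there is a continuous negative psh exhaustion function. For $\delta>0$ the set
\[
\{g\le-\delta\}=\{|y_i|\le e^{-\delta},\ |z_j|\le e^{-\delta},\ e_{a(y_i)}(x_i)\le e^{-\delta}\}
\]
is bounded, and closed in $\mathbb C^n$ because $e_{a(y)}(x)$ is continuous for $|y|\le e^{-\delta}$. So it is a compact subset of $\Omega$. Hence $g$ is such an exhaustion function (as is $\max\{g,-1\}$, if finite values are wanted), and $\Omega$ is pseudoconvex.

\emph{Competitor.} $g$ is psh and negative on $\Omega$. By Lemma \ref{lem:ellipse}(i) and $|a(y)|\le|y|^2$ we have $e_{a(y_i)}(x_i)\le|x_i|+|y_i|$, so $g(p)\le\log|p|+O(1)$ as $p\to0$.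
\end{proof}

\subsection{The upper bound for the Green function}

\begin{proposition}\label{prop:upper}
$G_0=g$ on $\Omega$.
\end{proposition}

\begin{proof}
By Proposition \ref{prop:hyper} it remains to show that $u\le g$ for every competitor $u$. At the pole, $u(0)=-\infty$ by Lemma \ref{lem:disc}. Let $p=(x,y,z)\in\Omega\setminus\{0\}$ and $r=e^{g(p)}$. By Lemma \ref{lem:psh}, $r\in(0,1)$, and
\[
|y_i|\le r,\qquad|z_j|\le r,\qquad e_{a(y_i)}(x_i)\le r .
\]
A disc of the type of Section \ref{sec:example} reaches $p$ at $\zeta=r$ only if the last inequality is an equality for every $i$. We treat this case first and then fill in.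

\smallskip
\emph{Case 1: $e_{a(y_i)}(x_i)=r$ for all $i$.} Since $|a(y_i)|\le|y_i|^2\le r^2$, Lemma \ref{lem:ellipse}(ii) gives $\eta_i$ with $|\eta_i|=r$ and $x_i=\eta_i+a(y_i)/\eta_i$. For $\zeta\in\mathbb D$ put
\[
f(\zeta)=\bigg(\Big(\frac{\zeta\eta_i}{r}+\frac{a(\zeta y_i/r)}{\zeta\eta_i/r}\Big)_{i},\ \frac{\zeta y}{r},\ \frac{\zeta z}{r}\bigg).
\]
Here we use that $a$ vanishes to order at least $2$ at $0$: it makes $f$ holomorphic on $\mathbb D$ with $f(0)=0$. For $0<|\zeta|<1$, the roots belonging to the $i$-th pair of coordinates of $f(\zeta)$ are the two summands of its $x_i$-coordinate. The first has modulus $|\zeta|$, and the second has modulus at most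
\[
\frac{|\zeta|^2|y_i/r|^2}{|\zeta|}\le|\zeta|,
\]
by $|a(y)|\le|y|^2$. Also $|\zeta y_i/r|\le|\zeta|$ and $|\zeta z_j/r|\le|\zeta|$. Hence $f(\mathbb D)\subset\Omega$. Since $f(r)=p$, Lemma \ref{lem:disc} gives $u(p)\le\log r$.

\smallskip
\emph{Case 2: the general case.} Let $K_i=\{\xi\in\mathbb C:e_{a(y_i)}(\xi)\le r\}$. These sets are compact, and $K_1\times\dots\times K_k\times\{(y,z)\}\subset\Omega$ because $r<1$. By Case 1, $u(\xi,y,z)\le\log r$ whenever $e_{a(y_i)}(\xi_i)=r$ for all $i$. The open set $E_i=\{e_{a(y_i)}<r\}$ is bounded, its boundary lies in $\{e_{a(y_i)}=r\}$, and $K_i=E_i\cup\{e_{a(y_i)}=r\}$. (If $|a(y_i)|=r^2$, then $E_i$ is empty.) Apply Lemma \ref{lem:fill} on $E_1$ in the variable $\xi_1$, with $\xi_2,\dots,\xi_k$ fixed such that $e_{a(y_i)}(\xi_i)=r$: the bound $u\le\log r$ now holds for all $\xi_1\in K_1$. Then apply it on $E_2$ in $\xi_2$, with $\xi_1\in K_1$ arbitrary and the remaining $\xi_i$ still satisfying $e_{a(y_i)}(\xi_i)=r$, and so on. After $k$ steps $u\le\log r$ on $K_1\times\dots\times K_k\times\{(y,z)\}$.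 This set contains $p$, so $u(p)\le\log r=g(p)$.
\end{proof}

\subsection{Volumes}

\begin{proof}[End of the proof of Theorem \ref{thm:A}]
Let $r=e^t\le1$. By Proposition \ref{prop:upper},
\[
\{G_0<t\}=\{|y_i|<r,\ |z_j|<r,\ e_{a(y_i)}(x_i)<r\}.
\]
For $|y_i|<r$ we have $|a(y_i)|\le|y_i|^2<r^2$, so \eqref{eq:area} applies with $\rho=r$. In polar coordinates $\int_{|y|<r}|a|^2\,d\lambda=\pi\sum_{j\ge2}|\alpha_j|^2r^{2j+2}/(j+1)$. Hence
\[
\lambda_t=(\pi r^2)^l\Big(\int_{|y|<r}\pi\Big(r^2-\frac{|a(y)|^2}{r^2}\Big)d\lambda(y)\Big)^k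
=\pi^nr^{2l}\Big(r^4-\sum_{j\ge2}\frac{|\alpha_j|^2r^{2j}}{j+1}\Big)^k .
\]
Division by $r^{2n}=r^{2l}r^{4k}$ gives \eqref{eq:vA}. Since $|a(y)/y^2|\le1$ on $\mathbb D$, Parseval's formula on the circles $|y|=\varrho\to1$ gives $\sum|\alpha_j|^2\le1$. As $j+1\ge3$, the bracket in \eqref{eq:vA} is at least $2/3$, in particular positive. It is non-increasing in $t$; it is constant if $\alpha_j=0$ for all $j\ge3$ and strictly decreasing otherwise.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:main}]
The conjecture holds for $n=1$ by \cite{talk}. Let $n\ge2$, $k=\lfloor n/2\rfloor\ge1$, $l=n-2k$ and $a(y)=y^3$. Then $v(t)=\pi^n(1-\frac14e^{2t})^k$ is strictly decreasing, $v(0)=\lambda(\Omega)=(3/4)^k\pi^n$ and $\lim_{t\to-\infty}v(t)=\pi^n$. This limit is $\lambda(I^A_\Omega(0))$ by \eqref{eq:azukawa}. It can also be seen directly: the roots of $\eta^2-\zeta x\eta+\zeta^3y^3=0$ divided by $\zeta$ are the roots of $\eta^2-x\eta+\zeta y^3=0$, which tend to $x$ and $0$ as $\zeta\to0$. So $G_0(\zeta X)-\log|\zeta|\to\log\max_{i,j}\{|x_i|,|y_i|,|z_j|\}$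 for $X=(x,y,z)$, and $I^A_\Omega(0)$ is the closed unit polydisc. Finally, $v(s)\le C\,v(0)$ for all $s<0$ forces $C\ge(4/3)^{\lfloor n/2\rfloor}$, which is unbounded in $n$.
\end{proof}

\begin{remark}
By the Schwarz lemma, the hypothesis on $a$ in Theorem \ref{thm:A} says exactly that $|a|\le1$ on $\mathbb D$ and $a(0)=a'(0)=0$. If $a(y)=\alpha_2y^2$, then $e_{a(\zeta y)}(\zeta x)=|\zeta|\,e_{a(y)}(x)$; so $\{G_0<t\}=e^t\Omega$, which explains why $v$ is constant in this case.
\end{remark}

\section{Strongly convex domains}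

To prove Theorem \ref{thm:B} we shear the ball instead of the polydisc. No exact Green function is needed: as in Section \ref{sec:example}, discs bound $v(t)$ from below for $t<0$, and $v(0)$ is the volume of the domain. The inclusion of the discs in the domain, which was a comparison of ellipses before, will now follow from convexity.

\begin{proof}[Proof of Theorem \ref{thm:B}]
Write $w=(w_1,w')$ with $w'=(w_2,\dots,w_n)$. Let $0<\varepsilon<1/16$ and
\[
\rho_\varepsilon(w)=\frac{|w_1-\varepsilon w_2^3\overline{w_1}|^2}{(1-\varepsilon^2|w_2|^6)^2}+|w'|^2-1,\qquad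
\Omega_\varepsilon=\{|w|<2,\ \rho_\varepsilon(w)<0\}.
\]
For $|w_2|\le2$ we have $\varepsilon|w_2|^3<\frac12$, so $\rho_\varepsilon$ is real-analytic near $\{|w|\le2\}$, and by \eqref{eq:L}
\begin{equation}\label{eq:rho}
\rho_\varepsilon\big(z_1+\varepsilon z_2^3\overline{z_1},\,z'\big)=|z_1|^2+|z'|^2-1\qquad(|z_2|\le2,\ |z_1+\varepsilon z_2^3\overline{z_1}|^2+|z'|^2\le4).
\end{equation}

\emph{The domain.} As $\varepsilon\to0$, $\rho_\varepsilon\to|w|^2-1$ in $C^\infty$ on $\{|w|\le2\}$. Hence for all sufficiently small $\varepsilon$ the real Hessian of $\rho_\varepsilon$ is positive definite there; we fix such an $\varepsilon$. If $\rho_\varepsilon(w)<0$, then $|w_2|\le|w'|<1$. Therefore, by \eqref{eq:rho},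
\begin{equation}\label{eq:param}
\Omega_\varepsilon=\{(z_1+\varepsilon z_2^3\overline{z_1},\,z'):\ |z_1|^2+|z'|^2<1\};
\end{equation}
the points on the right have norm less than $1+\varepsilon<2$, so they do lie in $\{|w|<2\}$. Consequently $\overline{\Omega_\varepsilon}\subset\{|w|<2\}$. As a sublevel set of a convex function on a ball, $\Omega_\varepsilon$ is convex; on its boundary $\rho_\varepsilon=0$, and $d\rho_\varepsilon\ne0$ there, because at a critical point the strictly convex function $\rho_\varepsilon$ would attain its minimum, which is at most $\rho_\varepsilon(0)=-1$. So $\Omega_\varepsilon\ni0$ is strongly convex with real-analytic boundary, and as $\varepsilon\to0$ it converges to $\mathbb B$ in $C^\infty$ since the defining functions do. By \eqref{eq:param}, the $w'$-slice of $\Omega_\varepsilon$ is the image under $L_{\varepsilon w_2^3}$ of the disc $\{|z_1|^2<1-|w'|^2\}$, and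
\[
v(0)=\lambda(\Omega_\varepsilon)=\int_{|w'|<1}\pi(1-|w'|^2)(1-\varepsilon^2|w_2|^6)\,d\lambda(w')=\lambda(\mathbb B)-\varepsilon^2\gamma .
\]

\emph{Discs.} For $X\in\mathbb C^n$ with $|X|=1$ let
\[
f_X(\zeta)=\big(\zeta X_1+\varepsilon\zeta^2\,\overline{X_1}X_2^3,\ \zeta X'\big),\qquad f_X(0)=0 .
\]
If $|\zeta|=1$ and $z=\zeta X$, then $z_2^3\overline{z_1}=\zeta^2X_2^3\overline{X_1}$, so $f_X(\zeta)=(z_1+\varepsilon z_2^3\overline{z_1},z')$ and $\rho_\varepsilon(f_X(\zeta))=|z|^2-1=0$ by \eqref{eq:rho}. On $\overline{\mathbb D}$ we have $|f_X|\le1+\varepsilon<2$. Since $\rho_\varepsilon$ is convex, hence psh, on $\{|w|<2\}$, the function $\rho_\varepsilon\circ f_X$ is subharmonic near $\overline{\mathbb D}$. It vanishes on $\partial\mathbb D$ and equals $-1$ at $0$, so it is negative on $\mathbb D$ by the maximum principle. Thus $f_X(\mathbb D)\subset\Omega_\varepsilon$, and Lemma \ref{lem:disc} shows that every competitor is at most $\log s$ at $f_X(s)$, $0<s<1$. Put $z=sX$; then $f_X(s)=(z_1+\varepsilon z_2^3\overline{z_1}/s^2,\,z')$. So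 every competitor is at most $\log s$ at the points
\begin{equation}\label{eq:Bpoints}
\Big(z_1+\frac{\varepsilon z_2^3}{s^2}\,\overline{z_1},\ z'\Big)\in\Omega_\varepsilon,\qquad|z|=s<1 .
\end{equation}

\emph{Volumes.} Let $r=e^t<1$ and $|w'|<s<r$, and let $E_s=L_b(\{|z_1|^2<s^2-|w'|^2\})$ with $b=\varepsilon w_2^3/s^2$; note that $|b|\le\varepsilon s<1$. The points of $\partial E_s\times\{w'\}$ are of the form \eqref{eq:Bpoints}, with $z'=w'$, and so lie in $\Omega_\varepsilon$. Their convex hull is $\overline{E_s}\times\{w'\}$, which is therefore contained in the convex set $\Omega_\varepsilon$. By Lemma \ref{lem:fill} every competitor is at most $\log s$ on $E_s\times\{w'\}$, so $G_0\le\log s<t$ there. Letting $s\uparrow r$, we find that the $w'$-slice of $\{G_0<t\}$ has area at least $\pi(r^2-|w'|^2)(1-\varepsilon^2|w_2|^6/r^4)$. Integrate over $|w'|<r$ and substitute $w'=ry'$ with $y'=(y_2,\dots,y_n)$: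
\[
\lambda_t\ge r^{2n}\int_{|y'|<1}\pi(1-|y'|^2)(1-\varepsilon^2r^2|y_2|^6)\,d\lambda(y')=r^{2n}\big(\lambda(\mathbb B)-\varepsilon^2\gamma r^2\big).
\]
Hence $v(t)\ge\lambda(\mathbb B)-\varepsilon^2\gamma e^{2t}>\lambda(\mathbb B)-\varepsilon^2\gamma\ge v(0)$ for every $t<0$.
\end{proof}

\begin{remark}
Monotonicity also fails for $\Omega_\varepsilon$ on the open half-line $t<0$: since $v$ is left-continuous at $0$, monotonicity there would give $v(0)=\lim_{t\uparrow0}v(t)\ge v(s)>v(0)$ for any $s<0$.
\end{remark}

\section{What convexity does give}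

Let $\Omega\ni0$ be bounded and convex, and write $\Omega_t=\{G_0<t\}$. The extra input is Lempert's theorem (\cite{lempert}; for arbitrary bounded convex domains see \cite{jp}): the Carath\'eodory distance of $\Omega$ equals the Lempert function. With one point at the pole, and on the scale of the unit disc, it says that for $z\in\Omega$
\[
\sup\{|F(z)|:\ F\in\mathcal O(\Omega,\mathbb D),\ F(0)=0\}=\inf\{\sigma\in[0,1):\ \exists f\in\mathcal O(\mathbb D,\Omega),\ f(0)=0,\ f(\sigma)=z\}.
\]
Each $\log|F|$ with $F\not\equiv0$ is a competitor (since $|F(z)|\le C|z|$ near $0$), so the logarithm of the left side is at most $G_0(z)$. By Lemma \ref{lem:disc}, $G_0(z)$ is at most the logarithm of the right side. Hence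
\begin{equation}\label{eq:lempert}
G_0(z)=\log\inf\{\sigma\in[0,1):\ \exists f\in\mathcal O(\mathbb D,\Omega),\ f(0)=0,\ f(\sigma)=z\}.
\end{equation}

\begin{lemma}\label{lem:convex}
$\Omega_t$ is convex for every $t\le0$.
\end{lemma}

\begin{proof}
Let $z,\tilde z\in\Omega_t$. By \eqref{eq:lempert} there are $f,\tilde f\in\mathcal O(\mathbb D,\Omega)$, both mapping $0$ to $0$, with $f(\sigma)=z$, $\tilde f(\tilde\sigma)=\tilde z$ and, say, $\sigma\le\tilde\sigma<e^t$. If $\tilde\sigma=0$, then $z=\tilde z=0$. Otherwise, replacing $f$ by $\zeta\mapsto f(\sigma\zeta/\tilde\sigma)$, we may assume $\sigma=\tilde\sigma$. Since $\Omega$ is convex, convex combinations of $f$ and $\tilde f$ map $\mathbb D$ into $\Omega$; they map $0$ to $0$ and $\tilde\sigma$ to the corresponding convex combinations of $z$ and $\tilde z$. So $G_0\le\log\tilde\sigma<t$ on the segment from $z$ to $\tilde z$.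
\end{proof}

To compare $\Omega_s$ with $\Omega_t$ we look for a large $\kappa$ with $\kappa\,\Omega_s\subset\Omega_t$. A point $z\in\Omega_s$ lies on a disc $f$, and a larger circle of this disc lies in $\Omega_t$. The Poisson kernel writes $z$ as an average over this circle. Since $f(0)=0$, we may subtract a multiple of the uniform average without changing the value, and renormalize; this reaches a point $\kappa z$ with $\kappa>1$. The limit is set by positivity of the kernel.

\begin{proof}[Proof of Theorem \ref{thm:C}]
Let $s<t\le0$ and put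
\[
\rho=e^{s-t}<1,\qquad\kappa=\frac{1+\rho}{2\rho}.
\]
We claim that $\kappa\,\Omega_s\subset\Omega_t$. Let $0\ne z\in\Omega_s$. By \eqref{eq:lempert} there is $f\in\mathcal O(\mathbb D,\Omega)$ with $f(0)=0$, $f(\sigma)=z$ and $0<\sigma<e^s$. Put $R=\sigma/\rho<e^t\le1$. By Lemma \ref{lem:disc}, $G_0\le\log R<t$ on $f(\{|\zeta|=R\})$, so this compact set lies in $\Omega_t$.

Let $p(\theta)=(1-\rho^2)/|1-\rho e^{i\theta}|^2$ be the Poisson kernel; it has mean $1$ and satisfies $p\ge\frac{1-\rho}{1+\rho}$. Put $P=\kappa p+(1-\kappa)$. Then $P$ has mean $1$, and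
\[
P\ge1-\kappa\Big(1-\frac{1-\rho}{1+\rho}\Big)=1-\frac{2\rho\kappa}{1+\rho}=0 .
\]
The components of $f$ are harmonic, so
\[
\frac1{2\pi}\int_0^{2\pi}f(Re^{i\theta})P(\theta)\,d\theta=\kappa f(\rho R)+(1-\kappa)f(0)=\kappa f(\sigma)=\kappa z .
\]
Thus $\kappa z$ is the barycenter of a probability measure on $f(\{|\zeta|=R\})$ and lies in the convex hull of this set, which is compact because the set is compact. By Lemma \ref{lem:convex} the hull is contained in $\Omega_t$. As $0\in\Omega_t$, the claim is proved.

Comparing volumes, we get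
\[
\lambda_s\le\kappa^{-2n}\lambda_t=\Big(\frac{2\rho}{1+\rho}\Big)^{2n}\lambda_t .
\]
Multiplication by $e^{-2ns}=\rho^{-2n}e^{-2nt}$ gives
\[
v(s)\le\Big(\frac2{1+\rho}\Big)^{2n}v(t)<4^nv(t).
\]
Finally, $1+\rho\ge2\sqrt\rho$ gives $\frac{2\rho}{1+\rho}\le\sqrt\rho$, so $\lambda_s\le\rho^n\lambda_t$; that is, $e^{-ns}\lambda_s\le e^{-nt}\lambda_t$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Suita Conjecture and the Ohsawa--Takegoshi Extension Theorem}, \texttt{http://gamma.im.uj.edu.pl/\allowbreak\%7Eblocki/\allowbreak events/\allowbreak gunsan2.pdf}.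
\bibitem{lempert} L. Lempert, Bull. Soc. Math. France \textbf{109} (1981).
\bibitem{jp} Jarnicki and Pflug, \emph{Invariant Distances and Metrics in Complex Analysis}.
\end{thebibliography}

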